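\title{The $X$-pure greedy algorithm need not converge in $\ell_p$ for $p\neq 2$}

\begin{abstract}
The $X$-pure greedy algorithm approximates a vector of a Banach space $X$ by subtracting, at each step, the multiple of a dictionary element that reduces the norm of the residual the most. We show that for every $p\in(1,\infty)$ with $p\neq2$ there are a dictionary of $\ell_p$, for which the greedy step is always defined, and a starting vector whose residuals do not tend to zero. The residuals are the same for all admissible choices, and their norms stay above a fraction $1-\varepsilon$ of the initial norm. In the example a unit mass travels from coordinate to coordinate in many small steps; the construction uses that the curvature of $|t|^p$ depends on $t$ when $p\ne2$. The same result holds in $L_p[0,1]$.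
\end{abstract}

\section{The algorithm and the question}\label{sec:intro}

Let $X$ be a separable real Banach space with unit sphere $S_X$. A set $\mathcal D\subset S_X$ is a \emph{dictionary} of $X$ if $\operatorname{span}(\mathcal D)$ is dense in $X$ and $g\in\mathcal D$ implies $-g\in\mathcal D$. We say that $\mathcal D$ has the \emph{attainment property} if for every $y\in X$ there are $g\in\mathcal D$ and $a\in\mathbb R$ with
\[
\|y-ag\|=\inf_{h\in\mathcal D,\ b\in\mathbb R}\|y-bh\|.
\]
Thus among the lines spanned by elements of $\mathcal D$ there is always one that is closest to $y$. For such a dictionary the \emph{$X$-pure greedy algorithm} ($X$-PGA) started at $x\in X$ runs as follows. Put $x_0=x$. For $n\ge1$ choose any $g_n\in\mathcal D$ and $a_n\in\mathbb R$ with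
\[
\|x_{n-1}-a_ng_n\|=\inf_{h\in\mathcal D,\ b\in\mathbb R}\|x_{n-1}-bh\|,
\]
and put $x_n=x_{n-1}-a_ng_n$. Any such pair $(g_n,a_n)$ is an \emph{admissible choice}. The vector $x-x_n=\sum_{k=1}^na_kg_k$ is the $n$-term approximation of $x$, and $x_n$ is the \emph{residual}. The algorithm \emph{converges} for $\mathcal D$ if $\|x_n\|\to0$ for every $x\in X$ and every sequence of admissible choices.

The algorithm never revises a coefficient and looks only one step ahead. The norms $\|x_n\|$ are non-increasing, because $b=0$ is allowed, and the question is whether density of $\operatorname{span}(\mathcal D)$ forces them to zero. In the simplest cases it does. If $X=\ell_p$ with $1<p<\infty$ and $\mathcal D=\{\pm e_k\}$ is the unit vector basis, then $\inf_b\|y-be_k\|^p=\|y\|^p-|y_k|^p$, so each step deletes a largest coordinate; every nonzero coordinate of $x$ is deleted after finitely many steps, and $\|x_n\|\to0$. In finite dimension every dictionary works as soon as the norm is smooth.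

\begin{proposition}\label{prop:finite}
If $X$ is a finite-dimensional space whose norm is differentiable away from $0$ (for example $\ell_p^N$, $1<p<\infty$), then the $X$-PGA converges for every dictionary with the attainment property.
\end{proposition}

\begin{proof}
Suppose that the non-increasing sequence $\|x_n\|$ has a positive limit. By compactness a subsequence $x_{n_k}$ converges to some $x^*$ with $\|x^*\|=\lim_n\|x_n\|>0$. The derivative of the norm at $x^*$ is a linear functional with value $\|x^*\|\neq0$ at $x^*$. Since $\mathcal D$ spans $X$, this functional is nonzero on some $g\in\mathcal D$, so there is $b\in\mathbb R$ with $\|x^*-bg\|<\|x^*\|$. For large $k$ we get $\|x_{n_k+1}\|\le\|x_{n_k}-bg\|<\|x^*\|=\lim_n\|x_n\|$, which is impossible.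
\end{proof}

Smoothness cannot be dropped. In $\ell_1^2$ take $\mathcal D=\{\pm\frac13(1,2),\pm\frac13(1,-2)\}$ and $x=(1,0)$. Then $\|x-b(1,\pm2)\|_1=|1-b|+2|b|\ge1+|b|$, so the only admissible coefficient is $0$ and $x_n=x$ for all $n$.

For $1<p<\infty$ the norm of $\ell_p$ is differentiable away from $0$, and its derivative at a nonzero vector cannot vanish on a set with dense span. Hence every nonzero residual is strictly shortened by the next step. Together with the two cases above, this suggests that the algorithm should converge in $\ell_p$ for every dictionary. Problem~4.2.2 of the course notes \cite{notes}, listed there as open, asks whether this is so for $1<p<\infty$, $p\ne2$. We take the question for the algorithm as defined above and for dictionaries with the attainment property. The answer is no, for every such $p$.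

\begin{theorem}\label{thm:main}
Let $1<p<\infty$, $p\neq2$, $\varepsilon\in(0,1)$. There are a dictionary $\mathcal D$ of $\ell_p$ with the attainment property and $x\in\ell_p\setminus\{0\}$ such that the residuals $x_n$ of the $\ell_p$-PGA started at $x$ are the same for all admissible choices, and $\|x_n\|\ge(1-\varepsilon)\|x\|$ for all $n$.
\end{theorem}

\begin{theorem}\label{thm:Lp}
Theorem~\ref{thm:main} holds with $\ell_p$ replaced by $L_p[0,1]$, $1<p<\infty$, $p\ne2$.
\end{theorem}

The proof of Proposition~\ref{prop:finite} uses finite dimension only to extract a convergent subsequence. In $\ell_p$ it shows that the residuals of a non-convergent run have no norm-convergent subsequence, so they must keep traveling. We therefore prescribe a path $x_0,x_1,\dots$ on which a mass close to $1$ moves from each coordinate to the next, and we let the dictionary consist essentially of the increments $x_m-x_{m-1}$. The work is to make the increment $x_n-x_{n-1}$ the most attractive one at $x_{n-1}$. Section~\ref{sec:tokens} reduces this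 to three conditions on the path. Section~\ref{sec:models} examines these conditions on paths that live on one or two coordinates and finds the device that requires $p\neq2$. Sections~\ref{sec:path} and~\ref{sec:compare} build the path and verify the conditions, and Section~\ref{sec:Lp} treats $L_p[0,1]$.

\section{Convexity and attainment}\label{sec:prelim}

Fix $1<p<\infty$ and put $q=p/(p-1)$, so that $q(p-1)=p$ and $q/p=1/(p-1)$. For a countable set $S$ we identify each $s\in S$ with the corresponding unit vector of $\ell_p(S)$, and we write $x(s)$ for the coordinates of $x$. Put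
\[
E(x)=\|x\|^p,\qquad J(x)=\big(|x(s)|^{p-1}\operatorname{sgn}x(s)\big)_{s\in S}\in\ell_q(S).
\]
Then $\langle J(x),x\rangle=E(x)$, $\|J(x)\|_q=\|x\|^{p-1}$, and $J(x)$ has the same support as $x$. Both $E$ and $J$ are additive over vectors with disjoint supports. The function $t\mapsto|t|^p$ is strictly convex and lies above its tangent lines; summing over the coordinates gives
\begin{equation}\label{eq:convex}
E(x+v)-E(x)\ge p\langle J(x),v\rangle,\qquad\text{with strict inequality if }v\neq0.
\end{equation}
We call $\langle J(x),v\rangle$ the \emph{slope} of $v$ at $x$, and $E(x)-\inf_{\tau\in\mathbb R}E(x+\tau v)\ge0$ the \emph{gain} of $v$ at $x$. The $\ell_p$-PGA selects a dictionary element of largest gain. By \eqref{eq:convex}, a direction with slope $0$ has gain $0$.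

A gain is bounded by playing a slope against a cost that is superlinear in $\tau$. For $A\ge0$ and $B>0$, the function $s\mapsto-pAs+Bs^p$ on $[0,\infty)$ is minimal at $s=(A/B)^{1/(p-1)}$, so
\begin{equation}\label{eq:min}
\min_{s\ge0}\,(-pAs+Bs^p)=-(p-1)A^qB^{-q/p}.
\end{equation}

We use two textbook facts on weak convergence. In any Banach space, $y_k\to y$ weakly implies $\|y\|\le\liminf_k\|y_k\|$. In $\ell_p(S)$, a bounded sequence that tends to $0$ in each coordinate tends to $0$ weakly, because finitely supported vectors are dense in the dual $\ell_q(S)$.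

\begin{lemma}\label{lem:attain}
Let $\mathcal D$ be a dictionary of a Banach space $X$ such that every sequence of pairwise distinct elements of $\mathcal D$ tends to $0$ weakly. Then $\mathcal D$ has the attainment property.
\end{lemma}

\begin{proof}
Let $y\in X$ and $I=\inf_{h,b}\|y-bh\|\le\|y\|$. If $I=\|y\|$, the coefficient $0$ attains the infimum. Let $I<\|y\|$ and choose $h_k\in\mathcal D$, $b_k\in\mathbb R$ with $\|y-b_kh_k\|\to I$. The numbers $|b_k|=\|b_kh_k\|\le\|y\|+\|y-b_kh_k\|$ are bounded. If infinitely many distinct $h_k$ occurred, then $b_kh_k\to0$ weakly along a subsequence, and $\|y\|\le\liminf\|y-b_kh_k\|=I$, a contradiction. So along a subsequence $h_k=h$ is constant and $b_k\to b$, and $\|y-bh\|=I$.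
\end{proof}

\section{Tokens}\label{sec:tokens}

Let $b_0,b_1,\dots$ be a path that we want the algorithm to follow, with increments $\Delta_m=b_m-b_{m-1}$. At $b_{n-1}$ nothing distinguishes $\Delta_n$ from the increments just before and after it. We create a distinction by adding new coordinates $t_0,t_1,\dots$ and a small \emph{token} $u_m$ that sits on $t_m$ at time $m$:
\[
x_m=b_m+u_mt_m,\qquad d_m=x_m-x_{m-1}=\Delta_m+u_mt_m-u_{m-1}t_{m-1}.
\]
At $x_{n-1}$ the direction $d_n$ removes the token from $t_{n-1}$, while a direction $d_m$ with $m\notin\{n-1,n\}$ leaves it there and must put mass on two empty coordinates. For $n,m\ge1$ and $\tau\in\mathbb R$ set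
\[
\Phi_{n,m}(\tau)=E(b_{n-1}+\tau\Delta_m)-E(b_{n-1})+2u_m^p|\tau|^p .
\]

\begin{proposition}\label{prop:tokens}
Let $S_0$ be a countable set, $b_0,b_1,\ldots\in\ell_p(S_0)$ and $u_0\ge u_1\ge\dots>0$. Assume:
\begin{enumerate}
\item[(T1)] $\langle J(b_m),\Delta_m\rangle=-u_m^p$ for all $m\ge1$;
\item[(T2)] each $s\in S_0$ satisfies $b_m(s)\neq0$ for only finitely many $m$;
\item[(T3)] $\Phi_{n,m}(\tau)>-pu_n^p$ for all $n,m\ge1$ with $m\notin\{n-1,n\}$ and all $\tau\in\mathbb R$.
\end{enumerate}
Let $S=S_0\cup\{t_m:m\ge0\}$, let $f_s$ $(s\in S)$ be further coordinates, and let $X=\ell_p(S\cup\{f_s:s\in S\})$. There is a dictionary $\mathcal D$ of $X$ such that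
\begin{enumerate}
\item[(a)] the span of $\mathcal D$ contains all unit vectors, every sequence of pairwise distinct elements of $\mathcal D$ tends to $0$ weakly, and $\mathcal D$ has the attainment property;
\item[(b)] for every $n\ge1$, $g\in\mathcal D$ and $b\in\mathbb R$, either $x_{n-1}-bg=x_n$ or $E(x_{n-1}-bg)>E(x_n)$, and the first alternative occurs for some $g$ and $b$.
\end{enumerate}
In particular the $X$-PGA started at $x_0$ has the residuals $x_n=b_n+u_nt_n$ for all admissible choices.
\end{proposition}

\begin{proof}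
\emph{The gain of $d_n$.} Since $x_n(t_{n-1})=0$, condition (T1) gives
\begin{equation}\label{eq:orth}
\langle J(x_n),d_n\rangle=\langle J(b_n),\Delta_n\rangle+u_n^p=0\qquad(n\ge1).
\end{equation}
The vector $d_n$ is nonzero, so \eqref{eq:convex} at $x_n$ gives $E(x_{n-1}+\tau d_n)=E(x_n+(\tau-1)d_n)>E(x_n)$ for $\tau\neq1$. Thus (T1) is exactly the condition that the best point on the line $x_{n-1}+\mathbb Rd_n$ is $x_n$. The gain is $\delta_n=E(x_{n-1})-E(x_n)$, and by \eqref{eq:convex}, (T1) and $u_{n-1}\ge u_n$,
\begin{equation}\label{eq:delta}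
\delta_n=E(b_n-\Delta_n)-E(b_n)+u_{n-1}^p-u_n^p\ge-p\langle J(b_n),\Delta_n\rangle=pu_n^p>0.
\end{equation}

\emph{The dictionary.} The $d_m$ need not have dense span, so we add further elements. The unit vectors $s\in S$ themselves would let the algorithm delete the coordinate that carries the mass. We add them instead as small perturbations of the unused vectors $f_s$. By (T2), and because $t_m$ occurs only in $x_m$, each $s\in S$ has $x_{n-1}(s)\ne0$ for only finitely many $n$. Since all $\delta_n$ are positive, there is $\vartheta_s>0$ with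
\begin{equation}\label{eq:theta}
(p-1)\vartheta_s^q\,|x_{n-1}(s)|^p<\delta_n\qquad\text{for all }n\ge1.
\end{equation}
Let $\mathcal D$ consist of the vectors $\pm d_m/\|d_m\|$ $(m\ge1)$, $\pm f_s$ and $\pm(f_s+\vartheta_ss)/\|f_s+\vartheta_ss\|$ $(s\in S)$. This is a symmetric subset of the unit sphere whose span contains all $f_s$ and all $s$, so it is a dictionary. If $d_m(s)\ne0$ then $x_m(s)\neq0$ or $x_{m-1}(s)\ne0$. Hence each coordinate is nonzero in only finitely many elements of $\mathcal D$, a sequence of distinct elements is bounded and coordinatewise null, and (a) follows from Lemma~\ref{lem:attain}.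

\emph{The competitors.} Fix $n$. We show $E(x_{n-1}+\tau g)-E(x_{n-1})>-\delta_n$ for all $\tau$ and each remaining direction $g$. For $g=f_s$ the slope at $x_{n-1}$ is $0$ because $x_{n-1}(f_s)=0$. For $g=d_{n-1}$ ($n\ge2$) the slope at $x_{n-1}$ is $0$ by \eqref{eq:orth}. In both cases \eqref{eq:convex} applies. For $g=f_s+\vartheta_ss$, using $x_{n-1}(f_s)=0$, then \eqref{eq:convex}, \eqref{eq:min} and \eqref{eq:theta},
\[
E(x_{n-1}+\tau g)-E(x_{n-1})\ge|\tau|^p-p\vartheta_s|x_{n-1}(s)|^{p-1}|\tau|\ge-(p-1)\vartheta_s^q|x_{n-1}(s)|^p>-\delta_n .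
\]
For $g=d_m$ with $m\notin\{n-1,n\}$, the coordinates $t_m,t_{m-1}$ differ from $t_{n-1}$, so they vanish in $x_{n-1}$, and
\[
E(x_{n-1}+\tau d_m)-E(x_{n-1})=E(b_{n-1}+\tau\Delta_m)-E(b_{n-1})+(u_m^p+u_{m-1}^p)|\tau|^p\ge\Phi_{n,m}(\tau).
\]
By (T3) and \eqref{eq:delta} this is larger than $-\delta_n$. This proves (b), and the last assertion follows by induction on $n$.
\end{proof}

The token term of $\Phi_{n,m}$ alone settles (T3) when the slope of $\Delta_m$ at $b_{n-1}$ is not much larger than its slope $-u_m^p$ at $b_m$, and $u_m$ is not much larger than $u_n$. Put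
\[
\kappa=\frac{2p-1}{2p-2}>1,\qquad\text{so that }(p-1)\kappa=p-\tfrac12 .
\]

\begin{lemma}\label{lem:slope}
Let $n,m\ge1$.
\begin{enumerate}
\item[(a)] If $\langle J(b_{n-1}),\Delta_m\rangle=0$, then $\Phi_{n,m}\ge0$.
\item[(b)] If $|\langle J(b_{n-1}),\Delta_m\rangle|\le2^{1/p}u_m^p$, then $\Phi_{n,m}\ge-(p-1)u_m^p$.
\item[(c)] If $\Phi_{n,m}\ge-(p-1)u_m^p$ and $u_m^p\le\kappa u_n^p$, then $\Phi_{n,m}>-pu_n^p$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is \eqref{eq:convex}. In (b), \eqref{eq:convex} gives $\Phi_{n,m}(\tau)\ge-p\,2^{1/p}u_m^p|\tau|+2u_m^p|\tau|^p$, and in \eqref{eq:min} we have $(2^{1/p}u_m^p)^q(2u_m^p)^{-q/p}=u_m^{q(p-1)}=u_m^p$. In (c), $(p-1)u_m^p\le(p-\frac12)u_n^p<pu_n^p$.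
\end{proof}

\section{Paths on one and two coordinates, and the switch}\label{sec:models}

\subsection{A mass at rest}\label{sub:rest}
Take $S_0=\{a\}$ and $b_m=\rho_ma$ with $1=\rho_0>\rho_1>\dots>0$. Condition (T1) reads $\rho_m^{p-1}(\rho_{m-1}-\rho_m)=u_m^p$, and the slope of $\Delta_m$ at $b_{n-1}$ is
\[
\langle J(b_{n-1}),\Delta_m\rangle=-\rho_{n-1}^{p-1}(\rho_{m-1}-\rho_m)=-(\rho_{n-1}/\rho_m)^{p-1}u_m^p .
\]
Suppose first that $u_m=u$ is constant and consider steps $1,\dots,N$ during which $\rho_m^{-(p-1)}\le2^{1/p}$. At $x_{n-1}$ the gain of $d_n$ is at least $pu^p$ by \eqref{eq:delta}, the gain of $d_{n-1}$ is $0$, and the gain of every other $d_m$ is at most $(p-1)u^p$ by Lemma~\ref{lem:slope}(b). Among $d_1,\dots,d_N$ the token dictates the order.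

This cannot go on forever. Each step costs $\rho_{m-1}-\rho_m\ge u_m^p$, so $\rho_m\downarrow\rho_\infty>0$ forces $\sum u_m^p<\infty$. Then old directions win: for $n\ge3$,
\[
E(x_{n-1}+\tau d_1)-E(x_{n-1})=|\rho_{n-1}-\tau(\rho_0-\rho_1)|^p-\rho_{n-1}^p+(u_0^p+u_1^p)|\tau|^p .
\]
With $\rho_\infty$ in place of $\rho_{n-1}$ the right side has negative derivative at $\tau=0$. So for a fixed small $\tau>0$ it converges to a negative number, while $\delta_n\to0$ because $\sum\delta_n\le E(x_0)$. The tokens must shrink, and before they have shrunk by more than a bounded factor the mass must leave the coordinates that the old increments use. Then Lemma~\ref{lem:slope}(a) disposes of these increments, and (T2) can hold.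

\subsection{A mass in motion}\label{sub:motion}
To move the mass from a coordinate $a$ to a coordinate $a'$ with little loss we follow the unit sphere. Let
\[
v(\theta)=(1-\theta)a+\theta a',\qquad\Gamma(\theta)=v(\theta)/\|v(\theta)\|\qquad(0\le\theta\le1),
\]
so $\Gamma(0)=a$, $\Gamma(1)=a'$, and $\Gamma(\theta)$ is a unit vector with coordinates in $[0,1]$. Put $\alpha=\min(1,p-1)$ and $P=\max(1,p-1)$.

\begin{lemma}\label{lem:curve}
Let $\gamma=\Gamma(\theta)$, $\gamma'=\Gamma(\theta')$ and $v\in\operatorname{span}(a,a')$. Then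
\begin{enumerate}
\item[(a)] $\|\gamma-\gamma'\|\le8|\theta-\theta'|$;
\item[(b)] $|\langle J(\gamma)-J(\gamma'),v\rangle|\le2P\|\gamma-\gamma'\|^\alpha\|v\|$;
\item[(c)] $\langle J(\gamma),\gamma'\rangle\ge0$ and $0\le1-\langle J(\gamma),\gamma'\rangle\le2P(8|\theta-\theta'|)^{1+\alpha}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For nonzero $v_1,v_2$, adding and subtracting $v_2/\|v_1\|$ gives $\big\|v_1/\|v_1\|-v_2/\|v_2\|\big\|\le2\|v_1-v_2\|/\|v_1\|$. By convexity $(1-\theta)^p+\theta^p\ge2^{1-p}$, so $\|v(\theta)\|\ge2^{1/p-1}\ge\frac12$, and $\|v(\theta)-v(\theta')\|=2^{1/p}|\theta-\theta'|\le2|\theta-\theta'|$.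

(b) For $s,t\in[0,1]$ we have $|s^{p-1}-t^{p-1}|\le P|s-t|^\alpha$: by subadditivity of $t\mapsto t^{p-1}$ if $p\le2$, and by the mean value theorem if $p\ge2$. Each of the two coordinates contributes at most $P\|\gamma-\gamma'\|^\alpha\|v\|$.

(c) All coordinates are nonnegative, and H\"older's inequality gives $\langle J(\gamma),\gamma'\rangle\le1$ and $\langle J(\gamma'),\gamma-\gamma'\rangle=\langle J(\gamma'),\gamma\rangle-1\le0$. Hence $1-\langle J(\gamma),\gamma'\rangle=\langle J(\gamma),\gamma-\gamma'\rangle\le\langle J(\gamma)-J(\gamma'),\gamma-\gamma'\rangle$, and (b) and (a) apply.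
\end{proof}

Try $b_m=\rho_m\gamma_m$ with $\gamma_m=\Gamma(m/N)$, $0\le m\le N$, $\rho_0=1$, and constant tokens $u$. With $\omega_m=\langle J(\gamma_m),\gamma_{m-1}\rangle$, condition (T1) reads $\rho_m^{p-1}(\omega_m\rho_{m-1}-\rho_m)=u^p$. The radius shrinks for two reasons. The curvature of the sphere contributes $\sum_m(1-\omega_m)\le2P8^{1+\alpha}N^{-\alpha}$, which is small for large $N$; here $p>1$ enters through $\alpha>0$. The tokens contribute at least $u^p$ per step, so a total loss $1-\rho_N\le\beta$ forces $Nu^p\le\beta$.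

The difficulty is that the increments have length of order $1/N$, which is larger than $u^p$ by the factor $1/\beta$. An increment is nearly tangent to the sphere where it is used, but not elsewhere on the curve. For the last increment $\Delta_N=\rho_Na'-\rho_{N-1}\Gamma(1-\frac1N)$ at the first state $b_0=a$, if $\beta\le\frac12$,
\[
|\langle J(a),\Delta_N\rangle|=\frac{\rho_{N-1}}{N\|v(1-1/N)\|}\ge\frac1{2N}\ge\frac{u^p}{2\beta},
\]
since $\|v(\theta)\|\le1$. For small $\beta$ this is far outside the range of Lemma~\ref{lem:slope}(b). On the other hand, by Lemma~\ref{lem:curve}(b) the slope of an increment changes by only $O(L^{-\alpha}/N)$ along an arc of parameter length $1/L$, which is a small multiple of $u^p$ if $Nu^p$ is comparable to $\beta$ and $L^{-\alpha}$ is a small multiple of $\beta$. So we cut the curve into $L$ arcs. Tokens control the order within one arc, and we need a device that makes the increments of an arc expensive while the mass is elsewhere.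

\subsection{The switch}\label{sub:switch}
Take two more coordinates $h^+,h^-$ and put $\mathbf 1=h^++h^-$, $r=h^+-h^-$. We give the increments of an arc an extra component $\pm Wr$, with alternating signs, and we keep the state on $h^\pm$ at a level $c\mathbf 1$ with $c\ge0$. The slope of $r$ at $c\mathbf 1$ is $0$, and moving in the direction $r$ costs
\[
\Psi_c(s)=E(c\mathbf 1+sr)-E(c\mathbf 1)=|c+s|^p+|c-s|^p-2c^p\ge0 .
\]
Normalize the token to $u=1$. We want an \emph{on} level, at which the component $Wr$ disturbs slopes by at most a small number $\sigma$, and an \emph{off} level, at which the cost $\Psi_c(\tau W)$ neutralizes a large slope $D$ of order $1/\beta$.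

\begin{example}\label{ex:four}
For $p=4$ we have $\Psi_c(s)=12c^2s^2+2s^4$. Take the on level $0$. After one step the state is $Wr$, where the slope of $Wr$ is $2W^4$; choose $W$ with $2W^4=\sigma$. At the level $c=R$,
\[
\Psi_R(\tau W)-4D|\tau|\ge12R^2W^2\tau^2-4D|\tau|\ge-\frac{D^2}{3R^2W^2},
\]
which is at least $-3=-(p-1)$ once $R\ge D/(3W)$. The same small vector $Wr$ is almost free at level $0$ and as expensive as we like at a high level.
\end{example}

For $c>0$ we have $\Psi_c''(0)=2p(p-1)c^{p-2}$, which increases in $c$ for $p>2$ and decreases for $p<2$. So for $p<2$ the two levels exchange their roles.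

\begin{lemma}\label{lem:switch}
Let $p\ne2$, $0<\sigma<1$ and $D\ge1$. Define
\[
\begin{array}{llll}
p<2:& W=D,& R=(4D^2/\sigma)^{1/(2-p)},& (c^{\mathrm{on}},c^{\mathrm{off}})=(R,0);\\[3pt]
p>2:& W=(\sigma/2)^{1/p},& R=(D/W)^{2/(p-2)},& (c^{\mathrm{on}},c^{\mathrm{off}})=(0,R).
\end{array}
\]
Then $R\ge1$, $W\le R$, and
\begin{enumerate}
\item[(a)] $|\langle J(c^{\mathrm{on}}\mathbf 1+Wr),Wr\rangle|\le\sigma$;
\item[(b)] $\Psi_{c^{\mathrm{off}}}(\tau W)-pD|\tau|\ge-(p-1)$ for all $\tau\in\mathbb R$.
\end{enumerate}
\end{lemma}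

\begin{proof}
Let $p<2$. Since $1/(2-p)>1$ and $4D^2/\sigma\ge1$, we have $R\ge4D^2/\sigma\ge2D=2W$, and $R\ge1$. The slope in (a) is $W\big((R+W)^{p-1}-(R-W)^{p-1}\big)\ge0$. By the mean value theorem and $R-W\ge R/2$ it is at most $2W^2(p-1)(R/2)^{p-2}\le4W^2R^{p-2}=\sigma$, where we used $p-1\le1$ and $2^{2-p}\le2$. In (b), $\Psi_0(\tau W)=2D^p|\tau|^p\ge D^p|\tau|^p$, and \eqref{eq:min} with $A=D$, $B=D^p$ gives the bound $-(p-1)$.

Let $p>2$. Then $W\le1\le D$, so $R\ge1\ge W$. The slope in (a) is $2W^p=\sigma$. For (b), the function $\Psi_R$ is $C^2$ with $\Psi_R(0)=\Psi_R'(0)=0$ and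
\[
\Psi_R''(s)=p(p-1)\big(|R+s|^{p-2}+|R-s|^{p-2}\big)\ge p(p-1)R^{p-2},
\]
because one of $|R\pm s|$ is at least $R$. Hence $\Psi_R(\tau W)\ge\frac{p(p-1)}2R^{p-2}W^2\tau^2=\frac{p(p-1)}2D^2\tau^2$. The minimum of $\frac{p(p-1)}2s^2-ps$ over $s\ge0$ is $-\frac p{2(p-1)}$. This is at least $-(p-1)$, since $2(p-1)^2-p$ vanishes at $p=2$ and increases for $p\geq2$.
\end{proof}

\begin{remark}\label{rem:two}
For $p=2$ no choice of $W>0$ and of levels $c^{\mathrm{on}},c^{\mathrm{off}}\ge0$ gives (a) and (b). Then $\Psi_c(s)=2s^2$ for every $c$, (a) reads $2W^2\le\sigma$, and (b) reads $D^2\le2W^2$, which contradicts $\sigma<1\le D$. Lemma~\ref{lem:switch} is the source of the hypothesis $p\ne2$ in Theorem~\ref{thm:main}.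
\end{remark}

\section{The path}\label{sec:path}

Fix $p\ne2$ and $\varepsilon\in(0,1)$. The path consists of stages $j=1,2,\dots$. In stage $j$ the mass moves from a coordinate $a_j$ to $a_{j+1}$ along $L_j$ arcs, each with its own switch, the tokens have constant size $\lambda_j$, and the loss of radius is a bounded multiple of a budget $\beta_j$ with $\sum\beta_j$ small.

\subsection{Parameters}
Let $C=8+128P+2^p$; it will bound $N_j$ times the length of a move. Choose $\eta\in(0,\frac12]$ with $(1-\eta)^{-(p-1)}<2^{1/p}$ and $(1-\eta)(1+2\eta)^{-1/p}\ge1-\varepsilon$, and then $\sigma\in(0,\frac13)$ with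
\begin{equation}\label{eq:sigma}
\Lambda+2\sigma\le2^{1/p},\qquad\text{where }\Lambda=(1-\eta)^{-(p-1)}(1+\sigma).
\end{equation}
The number $\eta$ bounds the total loss of radius, and $\sigma$ is the tolerated relative error in slopes; \eqref{eq:sigma} keeps us within Lemma~\ref{lem:slope}(b). Put $\beta_j=\eta2^{-p}/(22j^2)$, so that $\sum_j\beta_j\le2\beta_1$ and $4\beta_1\le\eta$. Let $W_j,R_j$ be the numbers of Lemma~\ref{lem:switch} for $\sigma$ and $D_j=C/\beta_j\ge1$, and let
\[
L_j=\Big\lceil\Big(\frac{16PC}{\sigma\beta_j}\Big)^{1/\alpha}\Big\rceil,\qquad K_j=\Big\lceil\frac{2^pR_j^p}{\sigma}\Big\rceil\ge2 .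
\]
A switch will be turned in $K_j$ steps.

The token sizes must satisfy two demands. The steps of stages $j-1$ and $j$ share the coordinate $a_j$, so by Lemma~\ref{lem:slope}(c) we want $\lambda_{j-1}^p\le\kappa\lambda_j^p$. Turning the switches of stage $j$ must fit the budget, so we want $K_jL_j\lambda_j^p\le\beta_j$. The demands are compatible: $D_j$ is a constant times $j^2$ and $R_j$ is a constant times a power of $D_j$, so $K_jL_j/\beta_j$ grows at most polynomially in $j$, and $\kappa>1$. Hence there is $\mu>0$ such that $\lambda_j=(\mu\kappa^{-j})^{1/p}$ satisfies $K_jL_j\lambda_j^p\le\beta_j$ for all $j$. Let $M_j$ be the smallest even positive integer with $M_jL_j\lambda_j^p\ge\beta_j$, and $N_j=M_jL_j$. Then $K_j\le M_j$. By minimality $(M_j-2)L_j\lambda_j^p<\beta_j$, and $2L_j\lambda_j^p\le K_jL_j\lambda_j^p\le\beta_j$, so $N_j\lambda_j^p\le2\beta_j$. Finally let $w_j=W_j\lambda_j$, $y_j=R_j\lambda_j$, and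
\[
(c_j^{\mathrm{on}},c_j^{\mathrm{off}})=(y_j,0)\ \text{ if }p<2,\qquad(c_j^{\mathrm{on}},c_j^{\mathrm{off}})=(0,y_j)\ \text{ if }p>2 .
\]
In the sequel we use only the following relations:
\begin{gather}
\lambda_{j-1}^p=\kappa\lambda_j^p,\qquad K_j\le M_j,\qquad\beta_j\le N_j\lambda_j^p\le2\beta_j\le1,\label{eq:P1}\\
16PC\,L_j^{-\alpha}\le\sigma\beta_j,\qquad 2^py_j^p/K_j\le\sigma\lambda_j^p,\qquad w_j\le y_j,\label{eq:P2}\\
|\langle J(c_j^{\mathrm{on}}\mathbf 1+w_jr),w_jr\rangle|\le\sigma\lambda_j^p,\label{eq:on}\\
\Psi_{c_j^{\mathrm{off}}}(\tau w_j)-p\,\frac{C\lambda_j^p}{\beta_j}\,|\tau|\ge-(p-1)\lambda_j^p\qquad(\tau\in\mathbb R).\label{eq:off}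
\end{gather}
The last two are Lemma~\ref{lem:switch} multiplied by $\lambda_j^p$, since $\langle J(\lambda z),\lambda v\rangle=\lambda^p\langle J(z),v\rangle$ and $E(\lambda z)=\lambda^pE(z)$ for $\lambda>0$.

\subsection{The schedule}
Let $S_0$ consist of coordinates $a_j$ $(j\ge1)$ and $h^\pm_{j,i}$ $(j\ge1,\ 1\le i\le L_j)$. The pair $H_{j,i}=\{h^+_{j,i},h^-_{j,i}\}$ is the \emph{switch} $(j,i)$, with $\mathbf 1_{j,i}=h^+_{j,i}+h^-_{j,i}$ and $r_{j,i}=h^+_{j,i}-h^-_{j,i}$. Let $\Gamma_j$ be the curve from $a_j$ to $a_{j+1}$. The path has the form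
\[
b_m=\rho_m\gamma_m+z_m\qquad(m\ge0),
\]
where $\gamma_m$ lies on one of the curves $\Gamma_j$ and $z_m$ is supported on the switches. We first define $\gamma_m$, $z_m$, $u_m$; the radii $\rho_m$ are then determined by (T1). \emph{Step} $m$ is the passage from index $m-1$ to $m$. Put $u_0=\lambda_1$ and $u_m=\lambda_j$ if step $m$ belongs to stage $j$, so $(u_m)$ is non-increasing. At the start all switches are off: $\gamma_0=a_1$ and $z_0=\sum_{j,i}c_j^{\mathrm{off}}\mathbf 1_{j,i}$. For $p<2$ this is $0$. For $p>2$, by \eqref{eq:P2} and \eqref{eq:P1},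
\begin{equation}\label{eq:z0}
E(z_0)=\sum_j2L_jy_j^p\le\sum_jL_jK_j\lambda_j^p\le\sum_jN_j\lambda_j^p\le2\sum_j\beta_j\le\eta .
\end{equation}

Stage $j$ starts with $\gamma=a_j$ and runs the \emph{phases} $(j,1),\dots,(j,L_j)$ in order. Phase $(j,i)$ changes $z$ only on $H_{j,i}$ and consists of:
\begin{itemize}
\item $K_j$ steps \emph{turning on}: $z|_{H_{j,i}}$ goes from $c_j^{\mathrm{off}}\mathbf 1_{j,i}$ to $c_j^{\mathrm{on}}\mathbf 1_{j,i}$ in equal increments; $\gamma$ is fixed;
\item $M_j$ \emph{moving} steps: in the $l$-th one, $\gamma$ goes from $\Gamma_j\big(\frac{(i-1)M_j+l-1}{N_j}\big)$ to $\Gamma_j\big(\frac{(i-1)M_j+l}{N_j}\big)$, and $z|_{H_{j,i}}$ becomes $c_j^{\mathrm{on}}\mathbf 1_{j,i}+w_jr_{j,i}$ for odd $l$ and $c_j^{\mathrm{on}}\mathbf 1_{j,i}$ for even $l$; as $M_j$ is even, it ends at $c_j^{\mathrm{on}}\mathbf 1_{j,i}$;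
\item $K_j$ steps \emph{turning off}: $z|_{H_{j,i}}$ returns to $c_j^{\mathrm{off}}\mathbf 1_{j,i}$ in equal increments; $\gamma$ is fixed.
\end{itemize}
After phase $(j,L_j)$ we have $\gamma=a_{j+1}$. If $p<2$ or $j=1$, the stage ends here. If $p>2$ and $j\ge2$, \emph{clearing} steps follow: for $i=1,\dots,L_{j-1}$ in turn, $z|_{H_{j-1,i}}$ goes from $y_{j-1}\mathbf 1_{j-1,i}$ to $0$ in $2K_{j-1}$ equal increments, with $\gamma=a_{j+1}$ and the other switches fixed. Steps that are not moving are called \emph{static}. See Figure~\ref{fig:switch}.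

For $p>2$ the off level is nonzero, and a used switch left at that level would violate (T2). It cannot be cleared at the end of its own stage $j-1$, because level $0$ is the on level and the moves of stage $j-1$ involve $a_j$, which carries mass during stage $j$. Once the mass sits on $a_{j+1}$ these moves have slope $0$ and need no protection.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.85,yscale=0.85]
\draw[->] (0,0)--(12.4,0) node[right]{$m$};
\draw[->] (0,0)--(0,1.8) node[above]{$p>2$};
\node[left] at (0,1.2) {$y_j$};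
\draw[thick] (0,1.2)--(2,1.2)--(3.5,0)--(3.8,.35)--(4.1,0)--(4.4,.35)--(4.7,0)--(5,.35)--(5.3,0)--(6.8,1.2)--(9,1.2)--(11,0)--(12,0);
\begin{scope}[yshift=-3cm]
\draw[->] (0,0)--(12.4,0) node[right]{$m$};
\draw[->] (0,0)--(0,1.8) node[above]{$p<2$};
\node[left] at (0,1.2) {$y_j$};
\draw[thick] (0,0)--(2,0)--(3.5,1.2)--(3.8,1.55)--(4.1,1.2)--(4.4,1.55)--(4.7,1.2)--(5,1.55)--(5.3,1.2)--(6.8,0)--(12,0);
\end{scope}
\foreach \x in {2,3.5,5.3,6.8} \draw[dotted] (\x,-3)--(\x,1.6);
\foreach \x in {9,11} \draw[dotted] (\x,-0.7)--(\x,1.6);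
\node at (2.75,-0.4) {\small on};
\node at (4.4,-0.4) {\small moving};
\node at (6.05,-0.4) {\small off};
\node at (10,-0.4) {\small clearing};
\end{tikzpicture}
\caption{The coordinate $h^+_{j,i}$ of the state $z_m$ as a function of the step number $m$ (not to scale). The switch is turned on, toggled by $w_j$ during the moving steps of phase $(j,i)$, and turned off. For $p>2$ the off level is $y_j$, and the switch is cleared to $0$ at the end of stage $j+1$; for $p<2$ the off level is $0$. The coordinate $h^-_{j,i}$ behaves in the same way, except that it is toggled downward.}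
\label{fig:switch}
\end{figure}

\begin{lemma}\label{lem:states}
Let step $n$ belong to stage $j$.
\begin{enumerate}
\item[(a)] $\gamma_{n-1}$ and $\gamma_n$ lie on $\Gamma_j$. If $n$ is a step of phase $(j,i)$, both have parameters in $[\frac{i-1}{L_j},\frac i{L_j}]$. If $n$ is a clearing step, both equal $a_{j+1}$.
\item[(b)] $z_{n-1}|_{H_{j',i}}=0$ for $j'\le j-2$.
\item[(c)] For $j'\ge j-1$ we have $z_{n-1}|_{H_{j',i}}=c_{j'}^{\mathrm{off}}\mathbf 1_{j',i}$, except possibly when $j'=j$ and $n$ is a step of phase $(j,i)$, or when $j'=j-1$ and $n$ is a clearing step. In the second exception $z_{n-1}|_{H_{j',i}}$ is a multiple of $\mathbf 1_{j',i}$.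
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is read off from the schedule, using $M_j/N_j=1/L_j$. The switch $(j',i)$ is changed only by the steps of phase $(j',i)$ and, if $p>2$, by clearing steps of stage $j'+1$. It is off before phase $(j',i)$ and again after it until the clearing in stage $j'+1$; it is a multiple of $\mathbf 1_{j',i}$ during that clearing and $0$ afterwards. If $j'\le j-2$, the phase is over before step $n$; for $p<2$ the off level is $0$, and for $p>2$ the clearing in stage $j'+1\le j-1$ is over. This is (b). If $j'\ge j+1$, the phase has not begun. If $j'=j$ and $n$ is not a step of phase $(j,i)$, then the phase has not begun or is complete at index $n-1$, and stage $j+1$ has not begun. If $j'=j-1$, the phase is over, and if $n$ is not a clearing step then no clearing step of stage $j$ precedes $n$. This is (c).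
\end{proof}

The switches are turned slowly so that the static steps need no protection of their own: their slopes on the switches are small in every state.

\begin{lemma}\label{lem:zslopes}
For all $m\ge1$ and $k\ge0$ we have $|\langle J(z_k),z_m-z_{m-1}\rangle|\le\sigma u_m^p$. If $m$ is a moving step of phase $(j,i)$ and $z_k|_{H_{j,i}}$ is a multiple of $\mathbf 1_{j,i}$, this slope is $0$.
\end{lemma}

\begin{proof}
For every $k$, the restriction $z_k|_{H_{j,i}}$ is either $c\mathbf 1_{j,i}$ with $0\le c\le y_j$ or $c_j^{\mathrm{on}}\mathbf 1_{j,i}+w_jr_{j,i}$; by $w_j\le y_j$ its coordinates have modulus at most $2y_j$. Let step $m$ belong to stage $j$, so $u_m=\lambda_j$. If $m$ is a moving step of phase $(j,i)$, then $z_m-z_{m-1}=\pm w_jr_{j,i}$; the slope is $0$ in states of the first kind and is bounded by \eqref{eq:on} in states of the second kind. If $m$ turns the switch $(j,i)$ on or off, then $z_m-z_{m-1}=\pm(y_j/K_j)\mathbf 1_{j,i}$, and the slope has modulus at most $2(2y_j)^{p-1}y_j/K_j=2^py_j^p/K_j\le\sigma\lambda_j^p$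 by \eqref{eq:P2}. If $m$ is a clearing step, then $z_m-z_{m-1}=-\frac{y_{j-1}}{2K_{j-1}}\mathbf 1_{j-1,i}$ for some $i$, and the same estimate gives the bound $\frac12\sigma\lambda_{j-1}^p=\frac12\sigma\kappa\lambda_j^p$. Here $p>2$, so $2p-1\le4p-4$ and $\kappa\le2$.
\end{proof}

\subsection{The radii}
Put $\omega_m=\langle J(\gamma_m),\gamma_{m-1}\rangle\in[0,1]$, which is $1$ for static steps, and $\zeta_m=\langle J(z_m),z_m-z_{m-1}\rangle$, so $|\zeta_m|\le\sigma u_m^p$ by Lemma~\ref{lem:zslopes}. Given radii $\rho_m>0$, let $T_m=\rho_m\gamma_m-\rho_{m-1}\gamma_{m-1}$, so that $\Delta_m=T_m+(z_m-z_{m-1})$ and $\langle J(\gamma_m),T_m\rangle=\rho_m-\omega_m\rho_{m-1}$. The $\gamma$'s and the $z$'s have disjoint supports, so $\langle J(b_m),\Delta_m\rangle=\rho_m^{p-1}(\rho_m-\omega_m\rho_{m-1})+\zeta_m$, and (T1) is equivalent to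
\begin{equation}\label{eq:radius}
\rho_m^{p-1}(\omega_m\rho_{m-1}-\rho_m)=u_m^p+\zeta_m\qquad(m\ge1).
\end{equation}

\begin{lemma}\label{lem:radii}
There are numbers $1=\rho_0\ge\rho_1\ge\dots\ge1-\eta$ satisfying \eqref{eq:radius}. For them,
\begin{enumerate}
\item[(a)] $|\langle J(\gamma_m),T_m\rangle|\le\Lambda u_m^p$ for all $m\ge1$;
\item[(b)] $\|T_m\|\le\Lambda u_m^p$ if $m$ is a static step;
\item[(c)] $\|T_m\|\le C/N_j\le C\lambda_j^p/\beta_j$ if $m$ is a moving step of stage $j$.
\end{enumerate}
\end{lemma}

\begin{proof}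
Put $s_m=(1-\omega_m)+2^pu_m^p$; we first show $\sum_ms_m\le\eta$. For each of the $N_j$ moving steps of stage $j$, Lemma~\ref{lem:curve}(c) gives $1-\omega_m\le2P(8/N_j)^{1+\alpha}\le128PN_j^{-1-\alpha}$. Since $N_j\ge L_j$ and $C\ge8$, their sum is at most $128PL_j^{-\alpha}\le8\sigma\beta_j/C\le\beta_j$ by \eqref{eq:P2}. By \eqref{eq:P1}, stage $j$ has at most $N_j+2K_jL_j+2K_{j-1}L_{j-1}\le3N_j+2N_{j-1}$ steps, where the terms with index $j-1$ are absent for $j=1$. As $\lambda_j\le\lambda_{j-1}$,
\[
\sum_{m\ge1}u_m^p\le5\sum_jN_j\lambda_j^p\le10\sum_j\beta_j,\qquad\sum_{m\ge1}s_m\le(1+10\cdot2^p)\sum_j\beta_j\le11\cdot2^p\cdot2\beta_1=\eta .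
\]

Assume that $\rho_0,\dots,\rho_{m-1}$ are chosen and $1\ge\rho_{m-1}\ge1-\sum_{k<m}s_k$. Let $A=\omega_m\rho_{m-1}$. Then $A\ge\rho_{m-1}-(1-\omega_m)$, so $A-2^pu_m^p\ge\rho_{m-1}-s_m\ge1-\eta\ge\frac12$. The function $\rho\mapsto\rho^{p-1}(A-\rho)$ is $0$ at $\rho=A$ and at least $2^{-(p-1)}2^pu_m^p=2u_m^p$ at $\rho=A-2^pu_m^p$. The right side of \eqref{eq:radius} lies in $(0,2u_m^p)$. By the intermediate value theorem \eqref{eq:radius} has a solution $\rho_m\in[A-2^pu_m^p,A]$, and $0\le\rho_{m-1}-\rho_m\le s_m$. This continues the induction and gives $\rho_m\ge1-\eta$.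

By \eqref{eq:radius}, $|\langle J(\gamma_m),T_m\rangle|=(u_m^p+\zeta_m)\rho_m^{-(p-1)}\le\Lambda u_m^p$, which is (a). For a static step $T_m=(\rho_m-\rho_{m-1})\gamma_m$, so $\|T_m\|=|\langle J(\gamma_m),T_m\rangle|$, which gives (b). For a moving step of stage $j$ write $T_m=\rho_m(\gamma_m-\gamma_{m-1})+(\rho_m-\rho_{m-1})\gamma_{m-1}$. By Lemma~\ref{lem:curve}(a) and $\lambda_j^p\le1/N_j$,
\[
\|T_m\|\le\frac8{N_j}+s_m\le\frac{8+128P+2^p}{N_j}=\frac C{N_j},
\]
and $1/N_j\le\lambda_j^p/\beta_j$ by \eqref{eq:P1}.
\end{proof}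

\section{Comparison of the directions}\label{sec:compare}

\begin{lemma}\label{lem:T3}
The path $(b_m)$ with the tokens $(u_m)$ satisfies \textup{(T3)}.
\end{lemma}

\begin{proof}
Let step $n$ belong to stage $j$ and step $m$ to stage $j'$. If $j'\ge j-1$, then $u_m^p=\lambda_{j'}^p\le\kappa\lambda_j^p=\kappa u_n^p$. By Lemma~\ref{lem:slope} it suffices to show that the slope $\langle J(b_{n-1}),\Delta_m\rangle$ is $0$, or that $j'\ge j-1$ and $\Phi_{n,m}\ge-(p-1)u_m^p$. The slope splits as
\begin{equation}\label{eq:split}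
\langle J(b_{n-1}),\Delta_m\rangle=\rho_{n-1}^{p-1}\langle J(\gamma_{n-1}),T_m\rangle+\langle J(z_{n-1}),z_m-z_{m-1}\rangle,
\end{equation}
where $\rho_{n-1}\le1$, $\|J(\gamma_{n-1})\|_q=1$, and $T_m\in\operatorname{span}(a_{j'},a_{j'+1})$ by Lemma~\ref{lem:states}(a).

\emph{Case 1: $j'\le j-2$ (old steps).} The vector $\Delta_m$ is supported on $a_{j'},a_{j'+1}$ and on switches of stages $j'$ and $j'-1$. Since $j'+1\le j-1$, all these coordinates vanish in $b_{n-1}$ by Lemma~\ref{lem:states}(a),(b). The slope is $0$. This is the only case in which $u_m$ may be much larger than $u_n$.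

\emph{Case 2: $j'\ge j-1$ and $m$ is static.} By H\"older's inequality, Lemma~\ref{lem:radii}(b) and Lemma~\ref{lem:zslopes}, the slope \eqref{eq:split} has modulus at most $(\Lambda+\sigma)u_m^p\le2^{1/p}u_m^p$. Lemma~\ref{lem:slope}(b) applies.

In the remaining cases $j'\ge j-1$ and $m$ is a moving step of a phase $(j',i)$, so $\Delta_m=T_m\pm w_{j'}r_{j',i}$. They follow the alternatives of Lemma~\ref{lem:states}(c).

\emph{Case 3: $j'=j$ and $n$ is a step of phase $(j,i)$ (same arc).} The switch may be on, and only the token protects us. By Lemma~\ref{lem:states}(a), applied to $n$ and to $m$, the parameters of $\gamma_{n-1}$ and $\gamma_m$ on $\Gamma_j$ differ by at most $1/L_j$. Lemma~\ref{lem:curve}(a),(b), Lemma~\ref{lem:radii}(c) and \eqref{eq:P2} give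
\[
|\langle J(\gamma_{n-1})-J(\gamma_m),T_m\rangle|\le2P\Big(\frac8{L_j}\Big)^\alpha\frac{C\lambda_j^p}{\beta_j}\le16PC\,L_j^{-\alpha}\frac{\lambda_j^p}{\beta_j}\le\sigma\lambda_j^p .
\]
With Lemma~\ref{lem:radii}(a) and Lemma~\ref{lem:zslopes}, the slope \eqref{eq:split} has modulus at most $(\Lambda+2\sigma)u_m^p\le2^{1/p}u_m^p$ by \eqref{eq:sigma}. Lemma~\ref{lem:slope}(b) applies.

\emph{Case 4: $j'=j-1$ and $n$ is a clearing step.} Now $\gamma_{n-1}=a_{j+1}$ and $T_m\in\operatorname{span}(a_{j-1},a_j)$, so the first term of \eqref{eq:split} is $0$. The restriction $z_{n-1}|_{H_{j-1,i}}$ is a multiple of $\mathbf 1_{j-1,i}$, so the second term is $0$ by Lemma~\ref{lem:zslopes}.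

\emph{Case 5: all other moving steps with $j'\ge j-1$ (switch off).} By Lemma~\ref{lem:states}(c), $z_{n-1}|_{H_{j',i}}=c_{j'}^{\mathrm{off}}\mathbf 1_{j',i}$. We drop the token term, split $E$ over the $a$-coordinates and the switch $(j',i)$, and use that $\Psi_c$ is even:
\[
\Phi_{n,m}(\tau)\ge\big[E(\rho_{n-1}\gamma_{n-1}+\tau T_m)-E(\rho_{n-1}\gamma_{n-1})\big]+\Psi_{c_{j'}^{\mathrm{off}}}(\tau w_{j'}).
\]
By \eqref{eq:convex}, H\"older's inequality and Lemma~\ref{lem:radii}(c), the bracket is at least $-p|\tau|\,\|T_m\|\ge-p(C\lambda_{j'}^p/\beta_{j'})|\tau|$. Now \eqref{eq:off} gives $\Phi_{n,m}(\tau)\ge-(p-1)\lambda_{j'}^p=-(p-1)u_m^p$.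
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We apply Proposition~\ref{prop:tokens}. Each $b_m$ lies in $\ell_p(S_0)$, by \eqref{eq:z0} and because a step changes finitely many coordinates. Condition (T1) is \eqref{eq:radius}, and (T3) is Lemma~\ref{lem:T3}. For (T2), every stage has finitely many steps, and by Lemma~\ref{lem:states}(a),(b) the coordinates $a_j$ and $h_{j,i}^\pm$ of $b_{n-1}$ vanish whenever step $n$ belongs to stage $j+2$ or later. The space $X$ of Proposition~\ref{prop:tokens} is $\ell_p$ over a countably infinite set, that is, $\ell_p$. So we obtain a dictionary of $\ell_p$ with the attainment property for which every run started at $x=x_0$ has the residuals $x_n=\rho_n\gamma_n+z_n+u_nt_n$.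

The three summands have disjoint supports, so $\|x_n\|\ge\rho_n\ge1-\eta$. By \eqref{eq:P1}, $u_0^p=\lambda_1^p\le2\beta_1\le\eta$, and with \eqref{eq:z0} we get $E(x_0)=1+E(z_0)+u_0^p\le1+2\eta$. By the choice of $\eta$,
\[
\|x_n\|\ge1-\eta\ge(1-\eta)(1+2\eta)^{-1/p}\|x_0\|\ge(1-\varepsilon)\|x_0\|\qquad\text{for all }n.
\]
\end{proof}

\begin{remark}
The residuals in this example are bounded and each of their coordinates is eventually $0$. So $x_n\to0$ weakly: the greedy approximations $x-x_n$ converge to $x$ weakly but not in norm.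
\end{remark}

\section{The space $L_p[0,1]$}\label{sec:Lp}

We embed $\ell_p$ in $L_p[0,1]$ as step functions and complete the dictionary by functions that have slope $0$ at all these step functions. In this section $E(y)=\int_0^1|y|^p$ and $J(y)=|y|^{p-1}\operatorname{sgn}y\in L_q[0,1]$; integrating the tangent line inequality for $|t|^p$ shows that \eqref{eq:convex} holds in $L_p[0,1]$.

\begin{proof}[Proof of Theorem~\ref{thm:Lp}]
Let $A_k=[1-2^{-k+1},1-2^{-k})$, $k\ge1$; these intervals partition $[0,1)$. The linear map $V\colon\ell_p\to L_p[0,1]$ with $Ve_k=|A_k|^{-1/p}1_{A_k}$ is an isometry. Let $\mathcal D_0$ and $(x_n)$ be the images under $V$ of the dictionary and of the path in the proof of Theorem~\ref{thm:main}. Call an interval \emph{dyadic} if it is some $A_k$ or is obtained from some $A_k$ by repeated halving. For a dyadic interval $I$ with left and right halves $I^-,I^+$ let $\psi_I=|I|^{-1/p}(1_{I^-}-1_{I^+})$ be the Haar function of $I$, of norm $1$ and integral $0$. Let $\mathcal D=\mathcal D_0\cup\{\pm\psi_I:I\text{ dyadic}\}$.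

\emph{$\mathcal D$ is a dictionary.} By Proposition~\ref{prop:tokens}(a) the span of $\mathcal D_0$ contains every $1_{A_k}$. Since $1_{I^\pm}=\frac12(1_I\mp|I|^{1/p}\psi_I)$, induction shows that the span of $\mathcal D$ contains $1_I$ for every dyadic $I$. These indicators have dense span in $L_p[0,1]$.

\emph{Attainment.} A sequence of distinct elements of $\mathcal D_0$ is weakly null, by Proposition~\ref{prop:tokens}(a) and because the bounded operator $V$ preserves weak convergence. For each $\delta>0$ only finitely many dyadic intervals have length at least $\delta$, so along a sequence of distinct functions $\pm\psi_I$ we have $|I|\to0$. For $f\in L_q[0,1]$, H\"older's inequality gives $|\int f\psi_I|\le\|f1_I\|_q$, which tends to $0$ as $|I|\to0$. A sequence of distinct elements of $\mathcal D$ is the union of at most two such subsequences (one of them possibly finite), so it is weakly null, and Lemma~\ref{lem:attain} applies.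

\emph{The greedy step.} The function $x_{n-1}$ is constant on each $A_k$, hence so is $J(x_{n-1})$, and $\int J(x_{n-1})\psi_I=0$. By \eqref{eq:convex} and \eqref{eq:delta}, $E(x_{n-1}-b\psi_I)\ge E(x_{n-1})>E(x_n)$ for all $b$. For $g\in\mathcal D_0$ the vectors $x_{n-1}-bg$ lie in the range of the isometry $V$, so Proposition~\ref{prop:tokens}(b) carries over unchanged. Thus every run started at $x_0$ has the residuals $x_n$, and their norms are those of Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{1}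

\bibitem{notes}
\emph{Course Notes For},
\texttt{http://www.math.tamu.edu/\textasciitilde{}schlump/course\_notes\_math663\_greedy\_approx\_c12.pdf}

\end{thebibliography}
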